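
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{The utilization bound $(\sqrt2-1)m$ for slack-monotonic\\ global scheduling: a counterexample and a positive range}


\begin{abstract}
The priority assignment SM-US$[\sqrt2-1]$ gives top priority to tasks of utilization above $\sqrt2-1$ and orders the remaining tasks by slack. It was conjectured that on $m\ge2$ identical processors this policy schedules every implicit-deadline sporadic task set of total utilization at most $(\sqrt2-1)m$. We show that this is false for every $m\ge17$, by an explicit set of $2m+1$ tasks, and true for $2\le m\le 9$. For large $m$, the best bound per processor lies between $0.3693$ and $0.3890$. Moreover, for $m\ge 17$ no other choice of the threshold gives the bound $(\sqrt2-1)m$.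
\end{abstract}

\section{The question and the results}

\subsection*{Model}

A \emph{task} $\tau_i$ has a worst-case execution time $C_i>0$ and a minimum inter-arrival time (period) $T_i\ge C_i$. It releases a finite or infinite sequence of jobs, starting at some finite time, with consecutive releases at least $T_i$ apart. A job needs at most $C_i$ units of execution, possibly fewer, and must finish within $T_i$ time units of its release. This is the \emph{implicit-deadline sporadic} model. The \emph{utilization} of $\tau_i$ is $u_i=C_i/T_i$, its \emph{slack} is $S_i=T_i-C_i$, and a task set $\{\tau_1,\dots,\tau_n\}$ has total utilization $U^n=\sum_i u_i$. We write tasks as pairs $(C,T)$.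

There are $m$ identical processors. A job is \emph{pending} from its release until its completion. Under \emph{global preemptive fixed-priority scheduling} the tasks are ranked once and for all, and at every instant the (at most) $m$ highest-priority pending jobs execute. Any job may run on any processor, preemption and migration cost nothing, and a job never runs on two processors at once. A \emph{scenario} is a legal choice of all release times and execution times. The task set is \emph{schedulable} if no scenario produces a missed deadline.

\subsection*{Policy and conjecture}

The \emph{slack-monotonic} (SM) priority order gives higher priority to smaller slack $T_i-C_i$. For a threshold $\vartheta\in(0,1]$, the policy SM-US$[\vartheta]$ gives the highest priorities to the \emph{heavy} tasks, those with $u_i>\vartheta$, and ranks the remaining \emph{light} tasks below them in SM order. Ties among heavy tasks and among light tasks of equal slack are broken arbitrarily, and a task set counts as schedulable under SM-US$[\vartheta]$ only if it is schedulable for every tie-breaking. A number $B$ is a (valid) \emph{utilization bound} on $m$ processors if every task set with $U^n\le B$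 is schedulable. Thus a single unschedulable set of total utilization $U$ shows that every valid bound is smaller than $U$.

Throughout,
\[
\theta:=\sqrt2-1=0.41421\ldots
\]
The following conjecture of Andersson is stated in \cite{thesis}: \emph{for every $m\ge2$, every implicit-deadline sporadic task set with $U^n\le\theta m$ is schedulable under \textup{SM-US}$[\theta]$.} This is known under a restriction on the individual tasks: for $m\ge2$, every task set with $U^n\le\theta m$ in which each task satisfies $u_i\le1-\frac1{\sqrt2}$ or $u_i>\theta$ is schedulable under SM-US$[\theta]$. The question is therefore what tasks with utilization between $1-\frac1{\sqrt2}=0.2928\ldots$ and $\theta$ can do.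

\subsection*{Results}

\begin{theorem}\label{thm:counter}
For every $m\ge17$ there is a task set with $U^n<\theta m$ that is unschedulable under \textup{SM-US}$[\theta]$, whatever the tie-breaking. In particular the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $\beta=\dfrac{1-\theta}{2-\theta}=\dfrac{4-\sqrt2}7=0.36939\ldots$ For every $m\ge1$, every task set with
\[
U^n\le B_m:=\min\{m\theta,\ \theta+m\beta\}
\]
is schedulable under \textup{SM-US}$[\theta]$, for every tie-breaking. Moreover $B_m=m\theta$ for $m\le9$, so the conjectured bound holds for $2\le m\le9$.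
\end{theorem}

\begin{theorem}\label{thm:family}
For $u\in[\frac13,\frac12)$ let
\[
\gamma(u)=\frac u{2-u}+\frac{1-2u}{1+u}\quad\bigl(u\le\tfrac25\bigr),\qquad
\gamma(u)=\frac u{2-u}+\frac{1-2u}{3-4u}\quad\bigl(u>\tfrac25\bigr).
\]
For every $m\ge1$ and $\varepsilon>0$ there is a task set with all $u_i\le u$ and $U^n<m\gamma(u)+u+\varepsilon$ that is unschedulable under slack-monotonic priorities, whatever the tie-breaking.
\end{theorem}

\begin{corollary}\label{cor}
\begin{enumerate}
\item[\textup{(a)}] Let $b_m$ be the supremum of the valid utilization bounds of \textup{SM-US}$[\theta]$ on $m$ processors. Then, for every $m\ge1$,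
\[
\min\{m\theta,\ \theta+m\beta\}\le b_m\le m\gamma(\theta)+\theta,\qquad \gamma(\theta)=\frac{18+20\sqrt2}{119}=0.38894\ldots
\]
Hence $\liminf b_m/m\ge\beta>0.3693$ and $\limsup b_m/m\le\gamma(\theta)<0.3890$. Also $b_m=\theta m$ for $2\le m\le9$, and $b_m<\theta m$ for $m\ge17$.
\item[\textup{(b)}] For $m\ge17$ no threshold $\vartheta\in(0,1]$ gives \textup{SM-US}$[\vartheta]$ the bound $\theta m$. For every threshold and every $m\ge1$, no bound larger than $0.396(m+1)$ is valid.
\item[\textup{(c)}] For all sufficiently large $m$ there is a task set with all $u_i\le0.374$ and $U^n<\theta m$ that is unschedulable under \textup{SM-US}$[\theta]$. So the restriction ``\,$u_i\le1-\frac1{\sqrt2}$ or $u_i>\theta$'' in the known result cannot be relaxed to ``\,$u_i\le0.374$ or $u_i>\theta$'' for all $m$.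
\end{enumerate}
\end{corollary}

Whether the bound $\theta m$ holds for $10\le m\le16$ is not settled here.

Section~\ref{sec:why} describes two simple constructions that balance at the threshold $\sqrt2-1$. Section~\ref{sec:split} shows how splitting the interfering tasks improves on them and refutes the conjecture. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive} by comparing the schedule with a constant-rate one, and Section~\ref{sec:cor} derives the corollary.

\section{Two simple constructions}\label{sec:why}

There are two obvious ways to make a light task miss its deadline under SM-US$[\vartheta]$. The first uses $m$ heavy tasks that barely exceed the threshold.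

\begin{lemma}\label{lem:heavy}
Let $m\ge1$, $\varepsilon>0$ and $\vartheta\in(0,1)$. There is a task set with $U^n<m\vartheta+\varepsilon$ that is unschedulable under \textup{SM-US}$[\vartheta]$, whatever the tie-breaking.
\end{lemma}

\begin{proof}
Choose $u'\in(\vartheta,1)$ and $\delta\in(0,\vartheta]$. Take $m$ tasks $(1,1/u')$ and one task $(\delta,1)$, all released at time $0$, with full execution times. The $m$ tasks are heavy and occupy all processors on $[0,1]$, while the last task is light. It receives nothing by its deadline~$1$. Here $U^n=mu'+\delta$, which is below $m\vartheta+\varepsilon$ if $u'$ is close to $\vartheta$ and $\delta$ is small.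
\end{proof}

The second construction serves only as motivation. It uses $m$ identical tasks that keep all processors busy twice in one period of a single light task. Let $\vartheta\in(0,\frac12)$ and $\tau_k=(\vartheta,1)$. For $0<2\eta<\vartheta$ take $m$ copies of the task with
\[
C=\tfrac{1-\vartheta}2+\eta,\qquad T=1-C=\tfrac{1+\vartheta}2-\eta .
\]
Then $C<T$, and the slack $\vartheta-2\eta$ is less than $1-\vartheta=S_k$. So the copies have priority over $\tau_k$, whether they are heavy or light. Release everything at $0$ and then periodically, with full execution times. Since $T<1<2T$, each copy has exactly two releases before time $1$. The copies occupy all processors during $[0,C)$ and $[T,T+C)=[T,1)$. Hence $\tau_k$ receives at most $1-2C=\vartheta-2\eta<\vartheta$ by its deadline, and it misses. As $\eta\to0$, the total utilization tends to $m\frac{1-\vartheta}{1+\vartheta}+\vartheta$.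

Per processor and for large $m$, the two constructions cost $\vartheta$ and $\frac{1-\vartheta}{1+\vartheta}$. The first cost increases with $\vartheta$, the second decreases, and they meet where $\vartheta(1+\vartheta)=1-\vartheta$, that is, at $\vartheta=\sqrt2-1$. So the conjecture implies that at this threshold no construction is cheaper, per processor, than these two. Neither of them contradicts it: at $\vartheta=\theta$ both total utilizations lie above $\theta m$.

\section{Splitting the interfering tasks}\label{sec:split}

\subsection{The idea on a small example}

In the second construction the interfering tasks have slack close to $\vartheta$, although slack-monotonicity would let them have slack up to $1-\vartheta$. This room is wasted: with the same execution time, a longer period would mean a smaller utilization. But lengthening the period delays the second job, which would then no longer be finished by the end of the window. Can some of the interfering work nevertheless be given longer periods?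

Take $\tau_k=(4,10)$. Ignoring the perturbation $\eta$, the second construction (scaled by $10$) uses $m$ tasks $(3,7)$, busy on $[0,3)$ and $[7,10)$, at a cost of $\frac37=0.428\ldots$ per processor. Now replace each task $(3,7)$ by the two tasks
\[
B=(1,7),\qquad A=(2,8),
\]
with $B$ above $A$ above $\tau_k$. All slacks equal $6$, so this is a legal SM order. The processors are busy with $B$ on $[0,1)$, with $A$ on $[1,3)$, with $B$ again on $[7,8)$ and with $A$ again on $[8,10)$. These are the same busy intervals as before (Figure~\ref{fig:split}), but the cost has dropped to
\[
\tfrac17+\tfrac28=\tfrac{11}{28}=0.392\ldots<\theta .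
\]
The saving comes from $A$: its second job starts only when the second $B$-job has finished, so its period can be $8$ rather than $7$.

In both examples $\tau_k$ receives exactly its $4$ units, so a small perturbation must turn this into a miss. It must also break the slack ties in the right direction. The single task $\tau_k$ contributes its own utilization once, not $m$ times. So once the cost per processor is below $\theta$, the total utilization is below $\theta m$ for large~$m$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw[fill=gray!40] (0,1.5) rectangle (3,2.1);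
\draw (3,1.5) rectangle (7,2.1);
\draw[fill=gray!40] (7,1.5) rectangle (10,2.1);
\node at (1.5,1.8) {$(3,7)$};
\node at (5,1.8) {$\tau_k$};
\node at (8.5,1.8) {$(3,7)$};
\draw[fill=gray!20] (0,0.5) rectangle (1,1.1);
\draw[fill=gray!60] (1,0.5) rectangle (3,1.1);
\draw (3,0.5) rectangle (7,1.1);
\draw[fill=gray!20] (7,0.5) rectangle (8,1.1);
\draw[fill=gray!60] (8,0.5) rectangle (10,1.1);
\node at (0.5,0.8) {$B$};
\node at (2,0.8) {$A$};
\node at (5,0.8) {$\tau_k$};
\node at (7.5,0.8) {$B$};
\node at (9,0.8) {$A$};
\draw[->] (0,0.2) -- (10.6,0.2);
\foreach \x in {0,1,3,7,8,10} {\draw (\x,0.28) -- (\x,0.12) node[below] {$\x$};}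
\end{tikzpicture}
\caption{One period of $\tau_k=(4,10)$ with all tasks released at time $0$. A shaded block means that $m$ identical interfering tasks occupy all $m$ processors; $\tau_k$ runs on one processor in the white block. Top: interfering tasks $(3,7)$, utilization $\frac37$ per processor. Bottom: interfering tasks $B=(1,7)$ and $A=(2,8)$, the same busy time, utilization $\frac17+\frac28$ per processor.}
\label{fig:split}
\end{figure}

\subsection{The counterexample}

Moving the utilization of $\tau_k$ from $0.4$ toward $\theta$ lowers the cost further. After a small perturbation and scaling to integers this gives the following set.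

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Fix $m\ge17$ and take the $2m+1$ tasks
\begin{center}
\begin{tabular}{c|c|c|c|c}
task & copies & $C$ & $T$ & slack $T-C$\\ \hline
$B$ & $m$ & $859$ & $6715$ & $5856$\\
$A$ & $m$ & $2071$ & $7928$ & $5857$\\
$\tau_k$ & $1$ & $4142$ & $10000$ & $5858$
\end{tabular}
\end{center}

\emph{Utilization.} Since $6715\cdot0.12793=859.04\ldots>859$ and $7928\cdot0.26123=2071.03\ldots>2071$, we have $u_B<0.12793$ and $u_A<0.26123$. Also $u_k=0.4142$. From $1.41421^2<2$ we get $\theta>0.41421$, so all tasks are light. Moreover
\[
U^n<0.38916\,m+0.4142<0.41421\,m<\theta m ,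
\]
where the middle inequality holds because $0.02505\,m\ge0.02505\cdot17=0.42585>0.4142$.

\emph{Priorities.} The order is slack-monotonic: all $B$'s, then all $A$'s, then $\tau_k$. Ties occur only among identical tasks and do not matter.

\emph{Schedule.} Release all tasks at time $0$ and then periodically, with full execution times. Before time $10000$ the $B$'s are released only at $0$ and $6715$, and the $A$'s only at $0$ and $7928$.
\begin{itemize}
\item $[0,859)$: the $B$-jobs occupy all $m$ processors.
\item $[859,2930)$: the $A$-jobs occupy all $m$ processors.
\item $[2930,6715)$: $\tau_k$ executes for $3785$ units.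
\item $[6715,7574)$: the second $B$-jobs occupy all $m$ processors.
\item $[7574,7928)$: $\tau_k$ executes for $354$ units.
\item $[7928,9999)$: the second $A$-jobs occupy all $m$ processors.
\item $[9999,10000)$: $\tau_k$ executes for $1$ unit.
\end{itemize}
By its deadline $10000$ the task $\tau_k$ has received $3785+354+1=4140<4142$ units, so it misses.
\end{proof}

\subsection{The family behind it}

Let $\tau_k=(u,1)$, and for the moment ignore perturbations. We want two jobs of each interfering task inside the window $[0,1]$, so the interfering execution times must add up to $\frac{1-u}2$. For a group $A$ whose second job ends the window, $T_A+C_A=1$, while slack-monotonicity demands $T_A-C_A\le1-u$. Equality in both gives $C_A=\frac u2$, $T_A=1-\frac u2$. This uses all the available slack, but two $A$-jobs fill only $u$ of the required $1-u$. A second group $B$ with $C_B=\frac{1-2u}2$ fills the rest. Its period should be as long as possible, and two constraints limit it: the second $B$-job must be finished when the second $A$-job arrives, so $T_B+C_B\le T_A$, and the slack of $B$ must be small enough. For $u\le\frac25$ the first constraint decides, for $u>\frac25$ the second. This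 is why $\gamma$ is given by two formulas.

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Fix $u\in[\frac13,\frac12)$, $m\ge1$ and $\varepsilon>0$, and let $\eta>0$ be small. Take one task $\tau_k$ with $C_k=u$, $T_k=1$, and $m$ copies each of
\begin{align*}
A:&\quad C_A=\tfrac u2, & T_A&=1-\tfrac u2-\eta;\\
B:&\quad C_B=\tfrac12-u+\eta, & T_B&=\min\{\,T_A-C_B,\ C_B+1-u-2\eta\,\}.
\end{align*}
The minimum equals $\min\{\frac{1+u}2-2\eta,\ \frac32-2u-\eta\}$.

\emph{Utilizations.} As $\eta\to0$, $u_A\to\frac u{2-u}<u$ and $u_B\to\frac{1-2u}{\min\{1+u,\,3-4u\}}$. Since $1+u\le3-4u$ exactly when $u\le\frac25$, the two limits add up to $\gamma(u)$, and $U^n\to m\gamma(u)+u$. Moreover, for $u\le\frac25$ the limit of $u_B$ is $\frac{1-2u}{1+u}\le\frac{1/3}{4/3}=\frac14<u$. For $u>\frac25$ it is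
\[
\frac{1-2u}{3-4u}=\Bigl(2+\frac1{1-2u}\Bigr)^{-1}<\frac17<u .
\]
So for small $\eta$ all utilizations are at most $u$ (in particular $C\le T$ for every task), and $U^n<m\gamma(u)+u+\varepsilon$.

\emph{Priorities.} $S_k=1-u$, $S_A=1-u-\eta$, and $S_B\le1-u-2\eta$ by the choice of $T_B$. So $S_B<S_A<S_k$, and ties occur only among identical tasks.

\emph{Schedule.} Release everything at $0$ and then periodically, with full execution times. For small $\eta$:
\begin{itemize}
\item $2T_A=2-u-2\eta>1$, and $2T_B>1$ because $2T_B\to\min\{1+u,3-4u\}>1$. So every interfering task has at most two releases before time $1$.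
\item $C_A+C_B=\frac{1-u}2+\eta\le T_B$, because in the limit $1-u<\min\{1+u,3-4u\}$. So the first $B$- and $A$-jobs are finished when the second $B$-jobs arrive.
\item $T_B+C_B\le T_A$ by the choice of $T_B$. So the second $B$-jobs are finished when the second $A$-jobs arrive.
\item $T_A+C_A=1-\eta<1$. So the second $A$-jobs are finished before time $1$.
\end{itemize}
Hence the disjoint intervals
\[
[0,C_B),\quad[C_B,C_A+C_B),\quad[T_B,T_B+C_B),\quad[T_A,T_A+C_A)
\]
are filled on all $m$ processors by $B$, $A$, $B$, $A$ respectively. By its deadline $1$ the task $\tau_k$ receives at most $1-2(C_A+C_B)=u-2\eta<u$, and it misses.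
\end{proof}

The hypothesis $u<\frac12$ makes $C_B$ positive in the limit and keeps the third $B$-release out of the window. The hypothesis $u\ge\frac13$ was used only to get $u_B\le u$. The set in the proof of Theorem~\ref{thm:counter} is the case $u=0.4142$, $\eta=10^{-4}$, scaled by $10^4$.

\section{The lower bound}\label{sec:positive}

We prove Theorem~\ref{thm:positive}. First the arithmetic. We have $\frac{1-\theta}{2-\theta}=\frac{2-\sqrt2}{3-\sqrt2}=\frac{(2-\sqrt2)(3+\sqrt2)}7=\frac{4-\sqrt2}7$ and $\theta-\beta=\frac{8\sqrt2-11}7>0$. Moreover
\[
9(\theta-\beta)\le\theta\iff72\sqrt2-99\le7\sqrt2-7\iff65\sqrt2\le92\iff8450\le8464 ,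
\]
and the last inequality is true. So $m(\theta-\beta)\le\theta$, that is, $B_m=m\theta$, for $m\le9$.

\subsection{Reduction to one light task}

Fix a task set with $U^n\le B_m$ and a tie-breaking. Let $h$ be the number of heavy tasks and $m'=m-h$. If $h\ge m$, then $U^n>m\theta\ge B_m$, which is excluded; so $m'\ge1$. As there are fewer than $m$ heavy tasks, every heavy job executes from its release without interruption and meets its deadline. So each heavy task has at most one pending job at any time. The total utilization $U_L$ of the light tasks satisfies
\begin{equation}\label{eq:UL}
U_L\le B_m-h\theta\le\min\{m'\theta,\ \theta+m'\beta\},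
\end{equation}
because $h\theta\ge h\beta$.

We show by induction in priority order that every light task always meets its deadlines. Let $\tau_k$ be light, let $H$ be the set of light tasks of higher priority, and assume that the tasks in $H$ meet all deadlines in every scenario. Then each of them has at most one pending job at any time. Put
\[
V=\sum_{i\in H}u_i\le U_L-u_k .
\]
For $i\in H$ we have $u_i\le\theta$ and $S_i\le S_k$. The tasks $\tau_k$ and $H$ stay fixed until the end of the section. The following observation links waiting to work.
\begin{itemize}
\item[\textbf{(P)}] \emph{If at some instant a pending job of a task in $H\cup\{\tau_k\}$ is not executing, and it is the only pending job of its task, then at least $m'$ tasks of $H$ are executing at that instant.}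
\end{itemize}
Indeed, $m$ jobs of higher-priority tasks are executing. At most $h$ of them are heavy, and the others belong to distinct tasks of $H$.

\subsection*{The idea}

Suppose that a job of $\tau_k$ released at time $0$ misses its deadline $T_k$, and that it is the only pending job of $\tau_k$ in between. It waits for more than $S_k$ time units, so by (P) the tasks of $H$ do more than $m'S_k$ units of work in $[0,T_k]$. We must bound this work from above. The difficulty is the work that a task $\tau_i\in H$ carries into the window. If a job finishes exactly at its deadline and later jobs run immediately on release, then $\tau_i$ can do as much as $u_i(D+2S_i)$ units of work in a window of suitable length $D$. For example, a window of length $D=2C_i$ can contain two complete consecutive jobs back to back, and $2C_i=u_i\cdot2T_i=u_i(D+2S_i)$. Compared with a schedule running at constant rate $u_i$, the task lags by $u_iS_i$ at the start of this window and leads by $u_iS_i$ at its end.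

Adding up these individual worst cases loses too much. The remedy is that single tasks may lag, but the \emph{total} work of $H$ never does. So only the leads at the end of the window count, and $2S_i$ is replaced by $S_i$.

\subsection{Comparison with a fluid schedule}

Fix a scenario. For a job $J$ of $\tau_i\in H$ let $r_J$ be its release and $e_J\le C_i$ its actual execution time. The \emph{fluid schedule} processes $J$ at the constant rate $e_J/T_i\le u_i$ during $[r_J,r_J+T_i]$. Let $W_J(t)$, $W_i(t)$, $W(t)$ be the work executed up to time $t$ in the actual schedule on the job $J$, on all jobs of $\tau_i$, and on all jobs of $H$. Let $F_J(t)$, $F_i(t)$, $F(t)$ be the corresponding fluid amounts. Releases of $\tau_i$ are at least $T_i$ apart, so, apart from interval endpoints, at most one of its jobs is being processed by the fluid schedule at any time. Hence, for $t'\le t$,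
\begin{equation}\label{eq:fluid}
F_i(t)-F_i(t')\le u_i(t-t'),\qquad F(t)-F(t')\le V(t-t').
\end{equation}

\begin{lemma}[The total never lags]\label{lem:lag}
$W(t)\ge F(t)$ for all $t$.
\end{lemma}

\begin{proof}
Suppose $W(t)<F(t)$. Then some job $J$ of $H$ has $W_J(t)<F_J(t)$, and its release $r$ satisfies $r<t$. If $W(r)<F(r)$, replace $t$ by $r$ and start again. Each step moves to a strictly earlier release. Only finitely many releases precede a given time, and $W=F=0$ up to the first release, so this ends. Hence we may assume $W(r)\ge F(r)$.

Since $W_J(t)<F_J(t)\le e_J$, the job $J$ is pending throughout $[r,t]$. Let $y=W_J(t)$ be the time for which it executes there, so $y<F_J(t)\le\theta(t-r)$. During the remaining $t-r-y$ time units, (P) gives at least $m'$ executing tasks of $H$. While $J$ executes, at least one task of $H$ does. Therefore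
\[
W(t)-W(r)\ge m'(t-r-y)+y=m'(t-r)-(m'-1)y\ge\bigl(m'-(m'-1)\theta\bigr)(t-r).
\]
Now $V\le m'\theta$ by \eqref{eq:UL}, and $m'\theta\le m'-(m'-1)\theta$ because $(2m'-1)\theta\le m'$, as $\theta<\frac12$. So the right-hand side is at least $V(t-r)\ge F(t)-F(r)$. With $W(r)\ge F(r)$ this gives $W(t)\ge F(t)$, a contradiction.
\end{proof}

\begin{lemma}[A single task has a bounded lead]\label{lem:lead}
$W_i(t)\le F_i(t)+u_iS_i$ for all $t$ and all $\tau_i\in H$.
\end{lemma}

\begin{proof}
If $\tau_i$ has no release before $t$, then $W_i(t)=F_i(t)=0$. Otherwise let its last release before $t$ be at $t-b$, $b>0$, and let $e\le C_i$ be the execution time of that job. Put $\rho=e/T_i$. All earlier jobs were released by $t-b-T_i$, so the fluid schedule has completed them by $t-b$, and their total execution time is $F_i(t-b)$. Hence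
\[
W_i(t)\le F_i(t-b)+\min(e,b),\qquad F_i(t)=F_i(t-b)+\rho\min(b,T_i),
\]
and the lead $W_i(t)-F_i(t)$ is at most $\min(e,b)-\rho\min(b,T_i)$. For $b\ge T_i$ this is $e-e=0$. For $b\le T_i$ it increases with slope $1-\rho$ up to $b=e$ and does not increase afterward, where its slope is $-\rho$. So in all cases
\[
W_i(t)-F_i(t)\le(1-\rho)e=e\Bigl(1-\frac e{T_i}\Bigr).
\]
The right-hand side is increasing in $e$ for $e\le T_i/2$. Since $e\le C_i\le\theta T_i<T_i/2$, it is at most $C_i(1-u_i)=u_iT_i(1-u_i)=u_iS_i$.
\end{proof}

The last step needs $u_i\le\frac12$. For $u_i>\frac12$ a job that executes for only $T_i/2$ immediately upon release produces the lead $T_i/4>u_iS_i$.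

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}, conclusion]
Suppose $\tau_k$ misses a deadline in some scenario. Consider its first job that misses, and shift time so that this job is released at $0$. Earlier jobs of $\tau_k$ are complete by time $0$, and no later one is released before $T_k$. So the job is the only pending job of $\tau_k$ on $[0,T_k)$, and it executes there for less than $C_k$. It therefore waits for more than $S_k$, and (P) gives $W(T_k)-W(0)>m'S_k$. On the other hand, by Lemma~\ref{lem:lag} at time $0$, Lemma~\ref{lem:lead} at time $T_k$, and \eqref{eq:fluid},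
\[
W(T_k)-W(0)\le F(T_k)-F(0)+\sum_{i\in H}u_iS_i\le VT_k+\sum_{i\in H}u_iS_i\le V(T_k+S_k).
\]
The last inequality is the only place where the slack-monotonic order is used. Divide by $T_k$ and write $u=u_k$. Since $S_k=(1-u)T_k$, we obtain $m'(1-u)<V(2-u)\le(U_L-u)(2-u)$, that is,
\[
U_L>q(u):=u+m'\,\frac{1-u}{2-u}.
\]
The function $\frac{1-u}{2-u}=1-\frac1{2-u}$ is concave for $u<2$, so $q$ is concave on $[0,\theta]$, and its minimum there is attained at an endpoint:
\[
q(u)\ge\min\{q(0),q(\theta)\}=\min\bigl\{\tfrac{m'}2,\ \theta+m'\beta\bigr\}\ge U_L ,
\]
by \eqref{eq:UL} and $\theta<\frac12$. This contradiction shows that $\tau_k$ meets all its deadlines, which completes the induction.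
\end{proof}

\begin{remark}
Where do the two sides differ? In the lower bound, with $T_k=1$, an interfering task of utilization $u_i$ is charged with $u_i(1+S_i)\le u_i(2-u)$ units of work. In the limit $\eta\to0$ the tasks $A$ of Theorem~\ref{thm:family} attain this: $2C_A=u=u_A(2-u)$. The tasks $B$ do only $1-2u=u_B\min\{1+u,3-4u\}$ units of work, and this minimum is smaller than $2-u$ for $\frac13\le u<\frac12$. The difference between $\gamma(u)$ and $\frac{1-u}{2-u}=\frac u{2-u}+\frac{1-2u}{2-u}$ is therefore due to $B$ alone.
\end{remark}

\section{Proof of Corollary~\ref{cor}}\label{sec:cor}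

\emph{Part} (a). The lower bound for $b_m$ is Theorem~\ref{thm:positive}. For the upper bound, apply Theorem~\ref{thm:family} with $u=\theta\in(\frac25,\frac12)$ and let $\varepsilon\to0$. All tasks in these sets are light, so SM-US$[\theta]$ coincides with SM. The value of $\gamma(\theta)$ follows from
\begin{align*}
\frac\theta{2-\theta}&=\frac{\sqrt2-1}{3-\sqrt2}=\frac{(\sqrt2-1)(3+\sqrt2)}7=\frac{2\sqrt2-1}7,\\
\frac{1-2\theta}{3-4\theta}&=\frac{3-2\sqrt2}{7-4\sqrt2}=\frac{(3-2\sqrt2)(7+4\sqrt2)}{17}=\frac{5-2\sqrt2}{17},
\end{align*}
whose sum is $\frac{17(2\sqrt2-1)+7(5-2\sqrt2)}{119}=\frac{18+20\sqrt2}{119}$. Dividing by $m$ and using $\beta<\theta$ gives the asymptotic statements, with $\beta>\frac{4-1.41422}7>0.3693$ and $\gamma(\theta)<\frac{18+28.2844}{119}<0.3890$.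

For $2\le m\le9$, Theorem~\ref{thm:positive} gives $b_m\ge\theta m$, and Lemma~\ref{lem:heavy} with $\vartheta=\theta$ and $\varepsilon\to0$ gives $b_m\le\theta m$. For $m\ge17$ the set of Theorem~\ref{thm:counter} is unschedulable and has $U^n<\theta m$, so $b_m<\theta m$.

\emph{Part} (b). Let $m\ge17$. If $\vartheta<\theta$, Lemma~\ref{lem:heavy} with $\varepsilon=m(\theta-\vartheta)$ gives an unschedulable set with $U^n<\theta m$. If $\vartheta\ge\theta$, all tasks in the set used to prove Theorem~\ref{thm:counter} have utilization at most $\theta\le\vartheta$, so its priorities under SM-US$[\vartheta]$ are again slack-monotonic and the same miss occurs.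

For the second claim let $m\ge1$. If $\vartheta<0.396$, Lemma~\ref{lem:heavy} with $\varepsilon=m(0.396-\vartheta)$ gives an unschedulable set with $U^n<0.396\,m$. If $\vartheta\ge0.396$, apply Theorem~\ref{thm:family} with $u=0.396\le\frac25$: all tasks are light, and
\[
\gamma(0.396)=\frac{0.396}{1.604}+\frac{0.208}{1.396}<0.24689+0.14900<0.396 .
\]
So for small $\varepsilon$ there is an unschedulable set with $U^n<0.396(m+1)$. In both cases no bound larger than $0.396(m+1)$ is valid.

\emph{Part} (c). Theorem~\ref{thm:family} with $u=0.374$ gives sets in which all $u_i\le0.374$, so all tasks are light under SM-US$[\theta]$, and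
\[
\gamma(0.374)=\frac{0.374}{1.626}+\frac{0.252}{1.374}<0.23002+0.18341=0.41343<\theta .
\]
Hence $m\gamma(0.374)+0.374<\theta m$ for all sufficiently large $m$. For these $m$ and small $\varepsilon$ the set is unschedulable with $U^n<\theta m$.\qed

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Thesis for the Degree of Doctor of Philosophy}.
\url{https://www.cse.chalmers.se/~risat/papers/Dissertation.pdf}
\end{thebibliography}

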